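# Shuffle decompositions of regular languages are undecidable

## The undecidability theorem and its vocabulary

Let $\varphi_0,\varphi_1,\varphi_2,\dots$ be the standard enumeration of the partial recursive functions, and put
$$A_0=\{n:\varphi_n(n)=0\},\qquad A_1=\{n:\varphi_n(n)=1\}.$$

**Theorem 1.** From $n\in\mathbb N$ one can compute a finite automaton for a regular language $L_n\subseteq\{a,b,c\}^*$ such that $L_n$ has a non-trivial shuffle decomposition if and only if $n\notin A_0$. Hence it is undecidable ($\Pi^0_1$-hard) whether a regular language over an alphabet with at least $3$ letters has a non-trivial shuffle decomposition.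

Let me unpack the words. The shuffle of two words is the set of all ways to interleave them. It is a special case of a finer operation that fixes the pattern of the interleaving.

**Definition (shuffle on trajectories).** A *trajectory* is a word $t$ over $\{0,1\}$; write $t=0^{j_1}1^{k_1}\cdots0^{j_n}1^{k_n}$ with $j_i,k_i\ge0$. For words $x,y\in\Sigma^*$ with $|x|=|t|_0$ and $|y|=|t|_1$,
$$x\sqcup_t y=\Big\{\prod_{i=1}^n x_iy_i\ \Big|\ x=\prod_{i=1}^n x_i,\ y=\prod_{i=1}^n y_i,\ |x_i|=j_i,\ |y_i|=k_i\Big\}.$$
If the lengths do not fit, $t$ contributes nothing. For a set $T$ of trajectories, $x\sqcup_Ty=\bigcup_{t\in T}x\sqcup_ty$, and $L_1\sqcup_TL_2=\bigcup_{x\in L_1,\,y\in L_2}x\sqcup_Ty$.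

A $0$ in the trajectory says "take the next letter of $x$", a $1$ says "take the next letter of $y$". For example, $ac\sqcup_{0110}bb=\{abbc\}$. For $T=\{0,1\}^*$ every pattern is allowed. This is the ordinary shuffle, and from now on $\sqcup$ always means it. So
$$ab\sqcup c=\{abc,acb,cab\}.$$
The shuffle is commutative and associative, and $x\sqcup\varepsilon=\{x\}$. Letter counts add: every word of $x\sqcup y$ has $|x|_c+|y|_c$ letters $c$.

**Definition (decomposition).** A *shuffle decomposition* of a language $L$ is a pair $(L_1,L_2)$ of languages with $L=L_1\sqcup L_2$. It is *non-trivial* if neither $L_1$ nor $L_2$ equals $\{\varepsilon\}$.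

The components are arbitrary languages: nobody asks them to be regular, or even recursively enumerable. The question answered by Theorem 1 is Problem 3.2 from the volume "Implementation and Application of Automata" (doi:10.1007/978-3-540-70844-5): is it decidable whether a regular language, given by a finite automaton, has a non-trivial $\{0,1\}^*$-shuffle decomposition? The context is a positive result. If $T\subseteq a_1^*\cdots a_n^*$ with all $a_i\in\{0,1\}$ is a regular set of trajectories ("letter-bounded"), one can decide whether a given regular language has a $T$-shuffle decomposition, and if there is one, the components can be chosen regular.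

On the side of computability, *recursive* means decidable, *r.e.* means recursively enumerable, and $\Sigma^0_1$ is the class of r.e. sets. $\Pi^0_1$ consists of the complements of r.e. sets, and $\Sigma^0_2$ of the sets $\{n:\exists m\,R(n,m)\}$ with $R$ in $\Pi^0_1$. A set is $\Pi^0_1$-*hard* if every $\Pi^0_1$ set reduces to it by a computable map. We use two classical facts about the disjoint r.e. sets $A_0,A_1$.

First, $A_0$ is $\Sigma^0_1$-complete. Given an r.e. set $B$, compute from $e$ an index $f(e)$ of the function that is constantly $0$ if $e\in B$ and nowhere defined otherwise. Then $e\in B$ iff $f(e)\in A_0$. So the complement of $A_0$ is $\Pi^0_1$-complete.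

Second, $A_0$ and $A_1$ are *recursively inseparable* (Kleene): no recursive $D$ satisfies $A_0\subseteq D$ and $D\cap A_1=\emptyset$. Indeed, let $\varphi_e$ be the characteristic function of such a $D$. If $e\in D$, then $\varphi_e(e)=1$, so $e\in A_1\cap D$, which is impossible. If $e\notin D$, then $\varphi_e(e)=0$, so $e\in A_0\subseteq D$, also impossible. Since complements of recursive sets are recursive, no recursive set contains $A_1$ and avoids $A_0$ either.

The construction behind Theorem 1 gives more, and we shall prove all of the following.

**Theorem 2.** If $n\in A_1$, then $L_n$ has a non-trivial decomposition with both components regular. Hence for every class $\mathcal C$ of languages containing the regular languages, it is undecidable whether a regular language has a non-trivial shuffle decomposition with both components in $\mathcal C$.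

**Theorem 3.** There is a regular $L_\infty\subseteq\{a,b,c\}^*$ that has non-trivial shuffle decompositions, but in every one of them neither component is recursive, and the two components are not both r.e.

**Theorem 4.** (i) The problem "given a regular $L$ and words $u,v$, is there a decomposition $L=L_1\sqcup L_2$ with $u\in L_1$ and $v\in L_2$?" is $\Pi^0_1$-complete. (ii) The problem "does the regular language $L$ have a non-trivial decomposition?" is in $\Sigma^0_2$ (and $\Pi^0_1$-hard). (iii) Over a one-letter alphabet the problem in (ii) is decidable.

Theorem 3 says that the regularity of components, which holds for letter-bounded $T$, fails for $T=\{0,1\}^*$ in a strong way. The two-letter alphabet and the exact arithmetical level in (ii) are not settled here.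

## Small languages and the one-letter alphabet

The language $\{ab,ba\}=\{a\}\sqcup\{b\}$ has a non-trivial decomposition. The language $\{ab\}$ has none. If $\{ab\}=L_1\sqcup L_2$, then $|x|+|y|=2$ for all $x\in L_1$, $y\in L_2$, so each component has constant word length. Lengths $(0,2)$ or $(2,0)$ make one component $\{\varepsilon\}$. Lengths $(1,1)$ force $\{a\}$ and $\{b\}$ in some order, and then $ba\in L$.

Next compare two languages that contain $\varepsilon$. First, $\{\varepsilon,a,b,ab,ba\}=\{\varepsilon,a\}\sqcup\{\varepsilon,b\}$. Second, I claim that $L'=\{\varepsilon,a,b,ab\}$ has no non-trivial decomposition. Since $\varepsilon\in L'$, both components contain $\varepsilon$, so both are subsets of $L'$, and each contains a non-empty word. No component contains $ab$, since shuffling it with a non-empty word of the other one gives length at least $3$. So the components are $\{\varepsilon\}\cup P_1$ and $\{\varepsilon\}\cup P_2$ with non-empty $P_i\subseteq\{a,b\}$, and $P_1\sqcup P_2=\{ab\}$. But $a\sqcup b$ contains $ba$, $a\sqcup a=\{aa\}$ and $b\sqcup b=\{bb\}$. This miniature already contains two devices of the main proof: $\varepsilon$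 forces the components to be *subsets* of $L$, and two words whose shuffle leaves $L$ cannot sit in opposite components.

For a finite $L\neq\emptyset$ the question is decidable by brute force: both components are non-empty, so their words are no longer than the longest word of $L$.

For one letter we can already prove a piece of Theorem 4.

**Proof of Theorem 4(iii).** *The purpose is to enlarge an arbitrary decomposition to one made of finitely many building blocks.* Over one letter, $L_1\sqcup L_2=L_1L_2$. The case $L=\emptyset$ is clear, since $\emptyset=\emptyset\sqcup\emptyset$ is non-trivial. Let $L\ne\emptyset$ and let $L=L_1L_2$ be non-trivial. Put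
$$X=\{x:xL_2\subseteq L\},\qquad Y=\{y:Xy\subseteq L\}.$$
Then $L_1\subseteq X$. Also $XL_2\subseteq L$, so $L_2\subseteq Y$. Hence $L=L_1L_2\subseteq XY\subseteq L$, that is, $XY=L$.

If $x$ and $x'$ are congruent in the syntactic congruence of $L$, then $xy\in L\iff x'y\in L$ for every $y$. So $X$ is a union of syntactic classes, and likewise $Y$. Both $L_1,L_2$ are non-empty and different from $\{\varepsilon\}$, so each contains a non-empty word, and so do $X$ and $Y$. Thus $(X,Y)$ is again a non-trivial decomposition. The syntactic congruence of a regular language has finitely many classes, all computable and regular. So it suffices to test the finitely many pairs $(X,Y)$ of unions of classes, both different from $\{\varepsilon\}$, for $XY=L$. $\square$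

## Why syntactic classes do not control a shuffle

A sensible person now tries the same argument on larger alphabets. The first half survives: with $X=\{x:x\sqcup L_2\subseteq L\}$ and $Y=\{y:X\sqcup y\subseteq L\}$ we again get $X\sqcup Y=L$. What breaks is the sentence "$X$ is a union of syntactic classes". Testing $x\sqcup y\subseteq L$ means cutting $x$ into pieces and inserting pieces of $y$ between them, and the number of pieces grows with $y$.

Here is the failure in a concrete language. Let $L=\{a,b\}^*\setminus(ab)^*$. The words $aa$ and $aaa$ are syntactically congruent: no word containing $aa$ is in $(ab)^*$, so both behave like a zero. But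
$$aa\sqcup bb\ni abab\notin L,\qquad aaa\sqcup bb\subseteq L,$$
because words of $(ab)^*$ have equally many $a$'s and $b$'s. More generally,
$$a^m\sqcup b^n\not\subseteq L\iff m=n. \tag{1}$$
So no two of the words $a^0,a^1,a^2,\dots$ behave alike. The closure set $X$ can be far from regular: for $L_2=\{b^n:n\text{ prime}\}$ we get $X\cap a^*=\{a^m:m\text{ not prime}\}$.

Now turn (1) around. The failure shows a *strength* of shuffles: the finite-state condition "avoid $(ab)^*$" makes exactly the pairs with $m=n$ incompatible. The word $(a^Qb^s)^ka^ib^t$ does more. If exactly the words of this form, for fixed $Q,s,i,t$ and all $k\ge0$, are forbidden, then $a^m$ and $b^n$ are incompatible iff $m=Qk+i$ and $n=sk+t$ for some $k\ge0$. So a regular set of forbidden words encodes the graph of the map $Qk+i\mapsto sk+t$, and such maps, one for each residue $i$, simulate counter machines.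

This suggests a plan. Call two words $\alpha,\beta$ *conflicting* if $\alpha\sqcup\beta\not\subseteq L$. In a decomposition of $L$, conflicting words never lie in opposite components. Suppose we can also arrange that each word of a certain set $S\subseteq L$ must lie in $L_1\cup L_2$. If $\alpha,\beta\in S$ conflict and $\alpha\in L_1$, then $\beta\notin L_2$, hence $\beta\in L_1$. So membership spreads along the edges of the conflict graph on $S$. If we finally force two words $F_0$ and $F_1$ into opposite components, a decomposition can exist only when $F_0$ and $F_1$ are *not connected* in the conflict graph. We shall arrange that this is also sufficient, and that being connected means "the machine halts in a certain state".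

Three things have to be built: a machine in affine form, a conflict graph with a regular set of forbidden words, and a language $L$ around it in which nothing else obstructs the decomposition.

## A counter machine as an injective piecewise affine map

**Step 1: fix a machine.** *We want one machine that separates $A_0$ from $A_1$ by its halting state.* Every partial recursive function is computed by a counter machine (Minsky; Shepherdson–Sturgis 1963). Apply this to the partial function that sends $n$ to $\varphi_n(n)$ if this value is $0$ or $1$ and is undefined otherwise, and test the output counter at the end. This gives a fixed deterministic machine with counters $r_1,\dots,r_m$ ($m\ge1$), states $0,\dots,K-1$, start state $q_s$ and two distinct halting states $q_Y,q_N$. Each non-halting state carries an instruction "increment $r_j$, go to $q'$" or "if $r_j>0$, decrement it and go to $q'$; else go to $q''$". Started in $q_s$ with $r_1=n$ and all other counters $0$, the machine halts in $q_Y$ iff $n\in A_0$, halts in $q_N$ iff $n\in A_1$, and otherwise runs forever.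

**Step 2: code configurations by single numbers.** *The step function has to be affine on residue classes.* Let $p_1=2,p_2,\dots,p_m$ be the first $m$ primes and $Q=Kp_1\cdots p_m\ge2$. Code the configuration with state $q$ and counters $r_1,\dots,r_m$ by $x=KN+q$ with $N=\prod_jp_j^{r_j}$. Define a partial function $g$ on all integers $x=KN+q$ with $N\ge1$, $0\le q<K$ and $q$ non-halting:

- for an increment instruction, $g(x)=Kp_jN+q'$;
- for a decrement instruction, $g(x)=KN/p_j+q'$ if $p_j\mid N$, and $g(x)=KN+q''$ otherwise.

On codes, $g$ is the step function. In all cases the new value of "$N$" is at least $1$, so $g(x)\ge K\ge1$.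

Write $x=Qk+i$ with $0\le i<Q$. Then $q=i\bmod K$ and $N=(Q/K)k+(i-q)/K$. Since every $p_j$ divides $Q/K$, whether $p_j\mid N$ depends only on $i$. The condition $N\ge1$ means $k\ge1$ or $i\ge K$. So let
$$R=\{i:0\le i<Q,\ i\bmod K\text{ non-halting}\},\qquad \kappa_i=1\text{ if }i<K,\quad\kappa_i=0\text{ otherwise}.$$
For each $i\in R$ we have
$$g(Qk+i)=s_ik+t_i\qquad(k\ge\kappa_i), \tag{2}$$
and inserting the formula for $N$ gives, in the three cases, for $(s_i,t_i)$:
$$\big(p_jQ,\ p_j(i-q)+q'\big),\qquad\big(Q/p_j,\ (i-q)/p_j+q'\big),\qquad\big(Q,\ (i-q)+q''\big).$$
In the middle case $p_j\mid N$ for all $k$, so $p_j\mid (i-q)/K$, and the entries are integers. Always $s_i\ge1$ and $t_i\ge0$.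

**Step 3: add a history.** *We make the map injective, so that later no computation is entered from unexpected predecessors.* Let $V=\{(x,h):x,h\ge1\}$ and define the partial map
$$\hat g(x,h)=(g(x),\,Qh+i),\qquad i=x\bmod Q,$$
whenever $g(x)$ is defined. It is injective: $Qh+i$ determines $h$ and $i$ because $0\le i<Q$, and then $s_ik+t_i$ determines $k$ because $s_i\ge1$. No pair $(x,1)$ lies in its image, since $Qh+i\ge Q\ge2$. Put
$$x_n=K2^n+q_s.$$
The forward orbit of $(x_n,1)$ follows the computation on input $n$ in its first coordinate.

**Example (the smallest machine).** Forget $A_0,A_1$ for a moment. Take one counter and the three states $0,\ q_Y=1,\ q_N=2$, with $q_s=0$ and the instruction "if $r_1>0$, decrement it and go to $0$; else go to $1$" in state $0$. Then $K=3$, $Q=6$, $R=\{0,3\}$. For $i=0$ we have $N=2k$, and $g(6k)=3k$ for $k\ge1$. For $i=3$ we have $N=2k+1$, and $g(6k+3)=6k+4$ for $k\ge0$. For input $1$ we start with $x_1=3\cdot2+0=6$ and get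
$$(6,1)\ \mapsto\ (3,6)\ \mapsto\ (4,39),$$
where $39=6\cdot6+3$. Since $4=3\cdot1+1$ has state $1=q_Y$, the map stops there. The history matters: under $g$ alone, $6$ has the infinite backward chain $12,24,48,\dots$. With it, $\hat g(12,h)=(6,6h)$, which is never $(6,1)$.

**Step 4: undirected reachability.** *Conflict is a symmetric relation, so we need to know what it means for two points to be connected when directions are forgotten.* For $p,p'\in V$ write $p\sim p'$ if $\hat g^{\,r}(p)=\hat g^{\,s}(p')$, both sides defined, for some $r,s\ge0$ (with $\hat g^{\,0}$ the identity). This is clearly reflexive and symmetric. For transitivity let $\hat g^{\,r}(p)=\hat g^{\,s}(p')$ and $\hat g^{\,k}(p')=\hat g^{\,l}(p'')$. If $s\le k$, apply $\hat g^{\,k-s}$ to the first equation: $\hat g^{\,r+k-s}(p)=\hat g^{\,k}(p')=\hat g^{\,l}(p'')$. If $s>k$, apply $\hat g^{\,s-k}$ to the second: $\hat g^{\,r}(p)=\hat g^{\,s}(p')=\hat g^{\,l+s-k}(p'')$. So $\sim$ is an equivalence relation. It contains all pairs $(p,\hat g(p))$, and $p\sim p'$ gives a walk from $p$ forward to the common value and back to $p'$. Hence $\sim$ is exactly connectedness in the undirected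 graph on $V$ with edges $p-\hat g(p)$.

## The conflict graph and its regular edge words

A forbidden word must betray both of its constituents. That is easy if one of them is written with $a$'s and the other with $b$'s. So every point $p\in V$ gets two vertices, an $a$-copy and a $b$-copy, joined by an edge.

Let $X_0,X_1\subseteq V$ be sets for which $\{b^xcb^h:(x,h)\in X_0\}$ and $\{a^xca^h:(x,h)\in X_1\}$ are regular. They are parameters, chosen at the end. For $p=(x,h)\in V$ let
$$u(p)=c\,a^x\,c\,a^h\,cc,\qquad\bar u(p)=c\,b^x\,c\,b^h\,cc,\qquad f_0=c\,a\,ccc,\qquad f_1=c\,b\,ccc,$$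
and let $S'$ be the set of all these words. It is the vertex set of a graph $\mathcal G$. Each word of $S'$

- has exactly four $c$'s,
- begins with exactly one $c$ followed by a non-$c$,
- is either an *$a$-word* (contains $a$, not $b$) or a *$b$-word* (contains $b$, not $a$).

The word $f_0$ has one $a$, while $u(p)$ has at least two. Likewise $f_1$ has one $b$, while $\bar u(p)$ has at least two. The edges of $\mathcal G$, each with a word $\zeta$ in the shuffle of its two ends, are:

1. $u(x,h)-\bar u(x,h)$ for $(x,h)\in V$, with $\zeta=cc(ab)^xcc(ab)^hcccc$;
2. $u(p)-\bar u(\hat g(p))$ for $p=(Qk+i,h)$, $i\in R$, $k\ge\kappa_i$, $h\ge1$, with $\zeta=cc\,(a^Qb^{s_i})^ka^ib^{t_i}\,cc\,(ab^Q)^hb^i\,cccc$;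
3. $f_0-\bar u(x,h)$ for $(x,h)\in X_0$, with $\zeta=cc\,a\,ccc\,b^x\,c\,b^h\,cc$;
4. $f_1-u(x,h)$ for $(x,h)\in X_1$, with $\zeta=cc\,b\,ccc\,a^x\,c\,a^h\,cc$.

Let us check type 2. The first block of letters contains $Qk+i=x$ letters $a$ and $s_ik+t_i=g(x)$ letters $b$. The second contains $h$ letters $a$ and $Qh+i$ letters $b$. With the $c$'s shared evenly, $\zeta$ is in the shuffle of $c\,a^x\,c\,a^h\,cc$ and $c\,b^{g(x)}\,c\,b^{Qh+i}\,cc$. The other types are read off directly. In the small example, the edge from $u(6,1)$ to $\bar u(3,6)$ has $\zeta=cc\,a^6b^3\,cc\,ab^6\,cccc$.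

Let $Z$ be the set of all these $\zeta$. It is regular: in type 2 there are finitely many $i$, and $k$ and $h$ are free in separate starred factors; types 3 and 4 use the assumption on $X_0,X_1$. Let
$$\eta=cc\,a\,ccc\,b\,ccc\ \in\ f_0\sqcup f_1 .$$
All words of $Z\cup\{\eta\}$ have exactly eight $c$'s and begin with exactly two $c$'s followed by a non-$c$ (in type 2 because $x=Qk+i\ge1$). Every word of $Z$ has at least three letters from $\{a,b\}$ and $\eta$ has two, so $\eta\notin Z$. Note that $f_0$ and $f_1$ are *not* adjacent in $\mathcal G$.

**Lemma 5.** For $p,p'\in V$, a vertex in $\{u(p),\bar u(p)\}$ and a vertex in $\{u(p'),\bar u(p')\}$ are connected by edges of types 1 and 2 if and only if $p\sim p'$.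

**Proof.** Type 1 edges join $u(p)$ to $\bar u(p)$. Identifying these two vertices for every $p$ turns the type 2 edges into the edges $p-\hat g(p)$ of the graph in Step 4, where connectedness is $\sim$. $\square$

## Layers of c's around the conflict graph

Now we need a regular $L$ whose decompositions are governed by $\mathcal G$. The word $\varepsilon$ and a count of $c$'s will do what $\varepsilon$ and the length did for $\{\varepsilon,a,b,ab\}$: $L$ consists of $\varepsilon$, a middle part $P$ whose words have between $w$ and $2w-1$ letters $c$, and an upper part $H$ whose words have at least $2w$. A decomposition will amount to $P=P_1\cup P_2$ and $H=P_1\sqcup P_2$.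

A first attempt takes $P=S=c^wS'$ and lets $H$ be all words with $2w+8$ letters $c$ except the forbidden ones, $c^{2w}Z$. This $L$ never decomposes. The upper part must be *produced* by $P_1\sqcup P_2$, and for instance $c^{2w+8}$ is not a shuffle of two words of $S$. Nor may the upper part depend on how $S$ is split. So we need filler words in $P$ that produce the required part of $H$ whatever the splitting is. The natural filler is $c^w$ in one component and all words with $w+8$ letters $c$ in the other. But this also produces the forbidden words, so the filler has to be thinned, and then we must check that what remains contains every shuffle of non-adjacent words of $S$. That check is Lemma 7(b) below. Finally, the fillers get shuffled with $S$ too, so the other layers must be filled completely.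

Let $w=40$. For $k\ge0$ let
$$M_k=\{x\in\{a,b,c\}^*:|x|_c=w+k\},\qquad W_k=\{z\in\{a,b,c\}^*:|z|_c=2w+k\}.$$
Put $S=c^wS'\subseteq M_4$, $F_0=c^wf_0$, $F_1=c^wf_1$, $\mathbf h=c^{2w}\eta\in W_8$, and
$$M_8'=\{y\in M_8:(c^w\sqcup y)\cap c^{2w}(Z\cup\{\eta\})=\emptyset\},\qquad H_8=(c^w\sqcup M_8')\cup\{\mathbf h\}\subseteq W_8,$$
$$P=\{c^w\}\cup M_1\cup M_2\cup S\cup M_5\cup M_8'\cup\bigcup_{k=9}^{17}M_k,$$
$$H=\{c^{2w}\}\cup\bigcup_{k=1}^7W_k\cup H_8\cup\bigcup_{k=9}^{34}W_k,$$
$$L=\{\varepsilon\}\cup P\cup H.$$

So $\mathbf h$ is the one word that the filler is not allowed to produce and that must nevertheless be produced: it will force $F_0$ and $F_1$ into opposite components. By layers,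
$$P\cap M_0=\{c^w\},\quad P\cap M_4=S,\quad P\cap M_8=M_8',\quad P\cap M_3=P\cap M_6=P\cap M_7=\emptyset. \tag{3}$$
The occupied indices $0,1,2,4,5,8$ and $9,\dots,17$ are chosen so that $8$ is a sum of two of them only as $0+8$ and $4+4$.

**Regularity of $L$.** *We have to see that an automaton for $L$ is computable from automata for the sets attached to $X_0,X_1$.* All parts except $M_8'$ are clear once $M_8'$ is known to be regular. For a regular $D$, the set $\{y:(c^w\sqcup y)\cap D\ne\emptyset\}$ consists of all words obtained from words of $D$ by deleting exactly $w$ letters $c$. Take $w+1$ copies of an automaton for $D$. For every $c$-transition $e\to e'$ add an $\varepsilon$-move from $e$ in copy $j$ to $e'$ in copy $j+1$. Start in copy $0$ and accept in the last copy. This automaton recognizes the set. Apply it to $D=c^{2w}(Z\cup\{\eta\})$ and remove the result from $M_8$.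

**Filling a layer.** For all $k,l\ge0$,
$$M_k\sqcup M_l=W_{k+l},\qquad c^w\sqcup M_k=W_k. \tag{4}$$
The inclusions "$\subseteq$" are counts of $c$'s. Given $z\in W_{k+l}$, give $w+k$ of its $c$'s and all letters $a,b$ to the first factor; the second factor is then $c^{w+l}\in M_l$. Given $z\in W_k$, remove any $w$ of its $c$'s.

**Remark (the thinning does collateral damage).** Let $z=c^{2w+3}a\,cc\,b\,ccc\in W_8$. It is not in $c^{2w}(Z\cup\{\eta\})$, since words there begin with exactly $2w+2$ letters $c$. Still, $z\notin H$. Removing $w$ letters $c$ from $z$ leaves $y=c^{\alpha_1}a\,c^{\alpha_2}\,b\,c^{\alpha_3}$ with $\alpha_2\le2$, $\alpha_3\le3$. As only $5$ of the $w=40$ removed letters can come from the last two blocks, $\alpha_1\le2w+2$. Inserting $w$ letters $c$ to reach the block lengths $2w+2,3,3$ turns $y$ into $\mathbf h$. So no such $y$ is in $M_8'$. This is why Lemma 7(b) is not automatic, and why the words of $S'$ begin with exactly one $c$: shuffles of two words of $S$ have at most $2w+2$ letters $c$ in front.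

## Forbidden words reveal their edge

**Lemma 6 (unique splitting).** Let $\xi,\upsilon\in S'$ and $c^{2w}\zeta\in c^w\xi\sqcup c^w\upsilon$. If $\zeta\in Z$, then $\xi,\upsilon$ are adjacent in $\mathcal G$. If $\zeta=\eta$, then $\{\xi,\upsilon\}=\{f_0,f_1\}$.

**Proof.** Every $\zeta\in Z\cup\{\eta\}$ contains both $a$ and $b$, and each of $\xi,\upsilon$ contains only one of these letters. So one of them, say $\xi$, is an $a$-word, and $\upsilon$ is a $b$-word. Then $c^w\xi$ receives all $a$'s and $c^w\upsilon$ all $b$'s of $c^{2w}\zeta$.

*Case $\zeta=\eta$.* Then $\xi$ has exactly one $a$ and $\upsilon$ exactly one $b$, so $\xi=f_0$ and $\upsilon=f_1$.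

*Types 1 and 2.* Here $\zeta=cc\,A\,cc\,B\,cccc$ with $A,B\in\{a,b\}^*$. Put $x=|A|_a$, $h=|B|_a$, $x'=|A|_b$, $h'=|B|_b$. All four are at least $1$ (in type 2, $x'=g(x)\ge1$). Since $A$ and $B$ contain no $c$, the part of $c^{2w}\zeta$ that belongs to $c^w\xi$ has the form $c^ra^xc^ja^hc^l$ for some $r,j,l\ge0$. As $\xi$ has $x+h\ge2$ letters $a$, it is not $f_0$, so $\xi=u(x_1,h_1)$ for some $(x_1,h_1)\in V$, and
$$c^ra^xc^ja^hc^l=c^{w+1}a^{x_1}c\,a^{h_1}cc.$$
The right side has two maximal blocks of $a$'s. So $j\ge1$, $x_1=x$, $h_1=h$. In the same way $\upsilon=\bar u(x',h')$. These are the two ends of the edge to which $\zeta$ was attached.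

*Type 3.* Here $\zeta=cc\,a\,ccc\,b^x\,c\,b^h\,cc$ with $(x,h)\in X_0$. The word $\xi$ has exactly one $a$, so $\xi=f_0$. The word $\upsilon$ has $x+h\ge2$ letters $b$, so $\upsilon=\bar u(x_1,h_1)$. Comparing $c^rb^xc^jb^hc^l=c^{w+1}b^{x_1}c\,b^{h_1}cc$ as before gives $(x_1,h_1)=(x,h)\in X_0$. So $\xi,\upsilon$ are adjacent. Type 4 is the same with the letters exchanged. $\square$

The next lemma says that $\mathcal G$ is the conflict graph of $L$ on $S$, in the strict sense.

**Lemma 7.** Let $\xi,\upsilon\in S'$.
(a) If $\xi,\upsilon$ are adjacent in $\mathcal G$, then $c^w\xi\sqcup c^w\upsilon\not\subseteq H$.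
(b) If they are not adjacent, then $c^w\xi\sqcup c^w\upsilon\subseteq H$.

**Proof of (a).** Let $\zeta\in Z\cap(\xi\sqcup\upsilon)$ be the word attached to the edge. Taking first both prefixes $c^w$ and then shuffling as for $\zeta$ gives $c^{2w}\zeta\in c^w\xi\sqcup c^w\upsilon$. This word is in $W_8$, and $H\cap W_8=H_8$. It is not in $c^w\sqcup M_8'$, by the definition of $M_8'$, and it is not $\mathbf h$, since $\zeta\ne\eta$. So $c^{2w}\zeta\notin H$.

**Proof of (b).** Let $z\in c^w\xi\sqcup c^w\upsilon\subseteq W_8$. Since $\xi,\upsilon$ are not adjacent, Lemma 6 gives $z\notin c^{2w}Z$. If $z=\mathbf h$, then $z\in H$. So assume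
$$z\notin c^{2w}(Z\cup\{\eta\}). \tag{5}$$

*Step 1: count the $c$'s at the front of $z$.* Let $f$ be the length of the longest prefix of $z$ in $c^*$. Both $c^w\xi$ and $c^w\upsilon$ begin with exactly $w+1$ letters $c$ followed by a non-$c$. The first non-$c$ of $z$ comes from one of these two words, which has contributed exactly $w+1$ letters before it. The other word has contributed only $c$'s so far, hence at most $w+1$ of them. So
$$w+1\le f\le2w+2. \tag{6}$$

*Step 2: find a filler that produces $z$.* By (6), $z=c^wy$ for a word $y$, and $y\in M_8$. We claim $y\in M_8'$; then $z\in c^w\sqcup M_8'\subseteq H$, as wanted. Suppose not. Then there is $z^*\in(c^w\sqcup y)\cap c^{2w}(Z\cup\{\eta\})$. So $z^*$ arises from $y$ by inserting $w$ letters $c$. Before its first non-$c$, the word $y$ has exactly $f-w$ letters $c$, and $z^*$ has exactly $2w+2$. So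
$$2w+2-(f-w)=3w+2-f\ \ge\ w$$
of the inserted letters lie before the first non-$c$, by (6). Only $w$ letters were inserted, so all of them lie there, and $z^*=c^wy=z$. This contradicts (5). $\square$

## Decompositions of $L$ as cuts of the graph

**Proposition 8.**

1. $(L_1,L_2)$ is a non-trivial decomposition of $L$ iff $L_i=\{\varepsilon\}\cup P_i$ ($i=1,2$) with $P_1\cup P_2=P$ and $P_1\sqcup P_2=H$.
2. In this case, after possibly exchanging $L_1$ and $L_2$, we have $F_0\in P_1$ and $F_1\in P_2$. Moreover, if $v\in S'$ is joined to $f_0$ by a path of length at least $1$ in $\mathcal G$, then $c^wv\in P_1\setminus P_2$. If $v$ is joined to $f_1$ by such a path, then $c^wv\in P_2\setminus P_1$.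
3. Let $S$ be the disjoint union of $S_1$ and $S_2$, where $F_0\in S_1$, $F_1\in S_2$ and $\mathcal G$ has no edge between $S_1$ and $S_2$ (identifying $c^wv$ with $v$). Then
$$P_1=\{c^w\}\cup M_1\cup M_2\cup S_1\cup\bigcup_{k=9}^{17}M_k,\qquad P_2=\{c^w\}\cup M_2\cup S_2\cup M_5\cup M_8'\cup\bigcup_{k=9}^{17}M_k$$
satisfy the conditions in 1.

Consequently, $L$ has a non-trivial shuffle decomposition iff $f_0,f_1$ lie in different connected components of $\mathcal G$.

**Proof of 1.** *This step reads off the shape of the components from the number of $c$'s.* Let $L=L_1\sqcup L_2$ be non-trivial. Since $\varepsilon\in L$, we have $\varepsilon\in L_1\cap L_2$, so $L_1,L_2\subseteq L$. As neither equals $\{\varepsilon\}$, both contain non-empty words. Words of $P$ have between $w$ and $w+17<2w$ letters $c$. Words of $H$ have between $2w$ and $2w+34<3w$. If $L_1$ contained a word of $H$, shuffling it with a non-empty word of $L_2$ would give words of $L$ with at least $3w$ letters $c$, which do not exist. So $L_1\subseteq\{\varepsilon\}\cup P$, and likewise $L_2$. Put $P_i=L_i\cap P$. Then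
$$L=\{\varepsilon\}\cup P_1\cup P_2\cup(P_1\sqcup P_2).$$
Words in $P_1\cup P_2$ have fewer than $2w$ letters $c$, and words in $P_1\sqcup P_2$ have at least $2w$. Comparing with $L=\{\varepsilon\}\cup P\cup H$ gives $P_1\cup P_2=P$ and $P_1\sqcup P_2=H$. Conversely, these two equations give $L=L_1\sqcup L_2$ for $L_i=\{\varepsilon\}\cup P_i$. Since $H\ne\emptyset$, both $P_i$ are non-empty, and they do not contain $\varepsilon$, so the decomposition is non-trivial.

**Proof of 2.** *First $\mathbf h$ forces $F_0$ and $F_1$ apart; then edges propagate the choice.* Since $\mathbf h\in H=P_1\sqcup P_2$, there are $\alpha\in P_1\cap M_k$ and $\beta\in P_2\cap M_l$ with $\mathbf h\in\alpha\sqcup\beta$ and $k+l=8$. By (3), $k,l\in\{0,1,2,4,5,8\}\cup[9,17]$, so $\{k,l\}=\{0,8\}$ or $k=l=4$. In the first case one of the words is $c^w$ and the other is in $M_8'$. But $\mathbf h=c^{2w}\eta\notin c^w\sqcup M_8'$ by the definition of $M_8'$. So $\alpha,\beta\in S$, and Lemma 6 gives $\{\alpha,\beta\}=\{F_0,F_1\}$. Exchange names, if necessary, so that $F_0\in P_1$ and $F_1\in P_2$.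

Let $f_0=v_0,v_1,\dots,v_r=v$ be a path with $r\ge1$. Suppose $c^wv_j\in P_1$, which holds for $j=0$. If $c^wv_{j+1}$ were in $P_2$, then $c^wv_j\sqcup c^wv_{j+1}\subseteq P_1\sqcup P_2=H$, contradicting Lemma 7(a). So $c^wv_{j+1}\notin P_2$, and since $c^wv_{j+1}\in S\subseteq P=P_1\cup P_2$, we get $c^wv_{j+1}\in P_1\setminus P_2$. By induction $c^wv\in P_1\setminus P_2$. The claim for $f_1$ follows in the same way with the indices exchanged.

**Proof of 3.** *We check the two equations of part 1.* Clearly $P_1\cup P_2=P$.

*$H\subseteq P_1\sqcup P_2$.* In each shuffle below the first factor is in $P_1$ and the second in $P_2$; we use (4).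

- $c^w\sqcup c^w=\{c^{2w}\}$, $\ M_1\sqcup c^w=W_1$, $\ c^w\sqcup M_2=W_2$, $\ M_1\sqcup M_2=W_3$, $\ M_2\sqcup M_2=W_4$.
- $c^w\sqcup M_5=W_5$, $\ M_1\sqcup M_5=W_6$, $\ M_2\sqcup M_5=W_7$.
- $c^w\sqcup M_8'$ is $H_8$ up to the word $\mathbf h$, and $\mathbf h=c^{2w}\eta\in F_0\sqcup F_1$ with $F_0\in S_1$, $F_1\in S_2$.
- $c^w\sqcup M_k=W_k$ for $9\le k\le17$, and $M_k\sqcup M_l=W_{k+l}$ for $9\le k,l\le17$ gives $W_{18},\dots,W_{34}$.

*$P_1\sqcup P_2\subseteq H$.* Let $\alpha\in P_1\cap M_k$ and $\beta\in P_2\cap M_l$. Then $\alpha\sqcup\beta\subseteq W_{k+l}$ and $k+l\le34$. If $k+l\notin\{0,8\}$, then $W_{k+l}\subseteq H$. If $k+l=0$, then $\alpha=\beta=c^w$ and $\alpha\sqcup\beta=\{c^{2w}\}\subseteq H$. Let $k+l=8$. Here $k\in\{0,1,2,4\}\cup[9,17]$ and $l\in\{0,2,4,5,8\}\cup[9,17]$. The value $l=8$ gives $k=0$, the value $l=4$ gives $k=4$, and $l=5,2,0$ would need $k=3,6,8$, which do not occur. For $(k,l)=(0,8)$ we have $\alpha\sqcup\beta\subseteq c^w\sqcup M_8'\subseteq H$. For $(k,l)=(4,4)$ we have $\alpha\in S_1$ and $\beta\in S_2$, which are not adjacent, so $\alpha\sqcup\beta\subseteq H$ by Lemma 7(b).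

**Proof of the consequence.** If $f_0$ and $f_1$ are connected, they are joined by a path of length at least $1$. A non-trivial decomposition would give $F_1\in P_1\setminus P_2$ and $F_1\in P_2$ by part 2, a contradiction. If they are not connected, let $S_2$ be the component of $f_1$ and $S_1=S\setminus S_2$. There is no edge between them, and parts 3 and 1 give a non-trivial decomposition. $\square$

## Halting as connectedness: Theorem 1

Let $L_n$ be the language $L$ built with
$$X_0=\{(x,h)\in V:x\equiv q_Y\bmod K\},\qquad X_1=\{(x_n,1)\}.$$
The set $\{b^xcb^h:(x,h)\in X_0\}$ is regular, since it only asks for a residue of $x$, and $X_1$ has one element. So an automaton for $L_n$ is computable from $n$.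

**Claim.** In this graph, $f_0$ and $f_1$ are connected if and only if $n\in A_0$.

*From halting to a path.* If $n\in A_0$, the computation on $n$ reaches $q_Y$, so $p=\hat g^{\,r}(x_n,1)\in X_0$ for some $r$. Then $f_1$ is adjacent to $u(x_n,1)$ by type 4, which is connected to $\bar u(p)$ by Lemma 5, which is adjacent to $f_0$ by type 3.

*From a path to halting.* The danger is that an undirected path runs against the computation; what saves us is that $\hat g$ is undefined on $X_0$. Take a simple path from $f_1$ to $f_0$. Only type 4 edges touch $f_1$, so it starts $f_1,u(x_n,1)$. Only type 3 edges touch $f_0$, so it ends $\bar u(p),f_0$ with $p\in X_0$. In between it uses only edges of types 1 and 2. By Lemma 5, $(x_n,1)\sim p$, that is, $\hat g^{\,r}(x_n,1)=\hat g^{\,s}(p)$ for some $r,s\ge0$. The state of $p$ is the halting state $q_Y$, so $\hat g(p)$ is undefined and $s=0$. Thus $\hat g^{\,r}(x_n,1)=p$, so the machine on input $n$ reaches $q_Y$, and $n\in A_0$. This proves the claim.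

**Proof of Theorem 1.** By Proposition 8 and the claim, $L_n$ has a non-trivial decomposition iff $n\notin A_0$. The map $n\mapsto L_n$ is computable and $A_0$ is $\Sigma^0_1$-complete, so the problem over $\{a,b,c\}$ is $\Pi^0_1$-hard and undecidable. Over a larger alphabet nothing changes: since $L_n\ne\emptyset$, both components of a decomposition are non-empty, so every letter of a component occurs in a word of $L_n$. $\blacksquare$

## Finite components and regular decompositions: Theorem 2

Theorem 1 did not use the injectivity of $\hat g$. Here it is needed.

**Proof of Theorem 2.** *Step 1: for $n\in A_1$ the component of $f_1$ is finite.* Let $n\in A_1$. The forward orbit $O$ of $(x_n,1)$ is finite and ends in state $q_N$. Let $p\sim(x_n,1)$, say $\hat g^{\,r}(x_n,1)=\hat g^{\,s}(p)$. If $s\le r$, injectivity lets us cancel $\hat g^{\,s}$, and $p=\hat g^{\,r-s}(x_n,1)\in O$. If $s>r$, cancelling $\hat g^{\,r}$ gives $(x_n,1)=\hat g^{\,s-r}(p)$, which is impossible because $(x_n,1)$ is not in the image of $\hat g$. So the $\sim$-class of $(x_n,1)$ is $O$. The states along $O$ are non-halting or $q_N$, so $O\cap X_0=\emptyset$, and no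 type 3 edge leaves $\{\bar u(p):p\in O\}$. Hence the component of $f_1$ in $\mathcal G$ is the finite set
$$\{f_1\}\cup\{u(p),\bar u(p):p\in O\},$$
and it does not contain $f_0$.

*Step 2: regular components.* Let $S_2$ be this finite component (prefixed by $c^w$) and $S_1=S\setminus S_2$, which is regular. By Proposition 8, parts 3 and 1, the sets $\{\varepsilon\}\cup P_1$ and $\{\varepsilon\}\cup P_2$ form a non-trivial decomposition of $L_n$, and both are regular.

*Step 3: undecidability for a class $\mathcal C$.* Let $\mathcal C$ contain all regular languages, and suppose it were decidable whether a regular language has a non-trivial decomposition with both components in $\mathcal C$. Then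
$$\{n:L_n\text{ has such a decomposition}\}$$
would be recursive. It contains $A_1$ by Step 2 and is disjoint from $A_0$ by Theorem 1. This contradicts recursive inseparability. $\blacksquare$

## A language without recursive components: Theorem 3

In Theorem 1 the graph handles one input at a time. Now we attach *all* halting configurations at once, so that a single decomposition would have to sort all inputs.

**Proof of Theorem 3.** Let $L_\infty$ be the language $L$ built with
$$X_0=\{(x,h)\in V:x\equiv q_Y\bmod K\},\qquad X_1=\{(x,h)\in V:x\equiv q_N\bmod K\}.$$
Both satisfy the regularity assumption.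

*Step 1: decompositions exist.* Suppose $f_0,f_1$ were connected. A simple path from $f_0$ to $f_1$ starts $f_0,\bar u(p)$ with $p\in X_0$, ends $u(p'),f_1$ with $p'\in X_1$, and uses types 1 and 2 in between. So $p\sim p'$ by Lemma 5. But $\hat g$ is undefined at $p$ and at $p'$, so $p=p'$, contradicting $q_Y\ne q_N$. Hence $f_0,f_1$ are not connected, and Proposition 8 gives a non-trivial decomposition.

*Step 2: every decomposition separates $A_0$ from $A_1$.* Let $(L_1,L_2)$ be any non-trivial decomposition, named as in Proposition 8, part 2, and let $v_n=c^wu(x_n,1)$. Then $v_n\in S\subseteq P_1\cup P_2$, so $v_n\in L_1\cup L_2$ for every $n$. If $n\in A_0$, the orbit of $(x_n,1)$ reaches $X_0$, so $u(x_n,1)$ is connected to $f_0$ and $v_n\in L_1\setminus L_2$. If $n\in A_1$, the orbit reaches $X_1$, so $u(x_n,1)$ is connected to $f_1$ and $v_n\in L_2\setminus L_1$.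

*Step 3: no effective components.* If $L_1$ were recursive, then $\{n:v_n\in L_1\}$ would be a recursive set containing $A_0$ and disjoint from $A_1$. If $L_2$ were recursive, then $\{n:v_n\notin L_2\}$ would be such a set. If $L_1$ and $L_2$ were both r.e., enumerate both until $v_n$ appears in one of them, which always happens, and let $D$ be the set of $n$ for which it appears first in $L_1$. Then $D$ is recursive. It contains $A_0$, because for $n\in A_0$ the word $v_n$ is only in $L_1$, and it is disjoint from $A_1$, because for $n\in A_1$ the word $v_n$ is only in $L_2$. All three cases contradict inseparability. Exchanging the names of the components does not affect the statement. $\blacksquare$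

## Upper bounds by compactness: Theorem 4

Part (iii) is already proved. The upper bounds come from the fact that a given word has only finitely many splittings.

**Proof of Theorem 4(i), membership in $\Pi^0_1$.** *We express the existence of two infinite languages by conditions on finite pieces.* Enumerate the words of $L$ as $w_1,w_2,\dots$ (possibly a finite list), and set $(x_0,y_0)=(u,v)$. We claim that a decomposition with $u\in L_1$, $v\in L_2$ exists iff one can choose pairs $(x_i,y_i)$, $i\ge1$, with
$$w_i\in x_i\sqcup y_i\quad(i\ge1)\qquad\text{and}\qquad x_i\sqcup y_j\subseteq L\quad(i,j\ge0). \tag{7}$$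
Given a decomposition, choose for each $w_i$ some $x_i\in L_1$ and $y_i\in L_2$ with $w_i\in x_i\sqcup y_i$; then (7) holds. Conversely, given (7), let $L_1=\{x_i:i\ge0\}$ and $L_2=\{y_j:j\ge0\}$. Then $L_1\sqcup L_2\subseteq L$, and every $w_i$ is produced, so $L_1\sqcup L_2=L$. (For $L=\emptyset$, condition (7) fails at $i=j=0$, and indeed there is no such decomposition.)

Each $w_i$ admits only finitely many pairs $(x_i,y_i)$. Consider the tree whose nodes on level $m$ are the choices of pairs for $1\le i\le m$ that satisfy (7) for all indices up to $m$. Shortening a choice keeps it consistent, so this is a finitely branching tree. By König's lemma a full choice exists iff every level is non-empty. (If the list $w_1,w_2,\dots$ is finite, its last level decides.) For each $m$, level $m$ is a finite, computable object: the sets $x_i\sqcup y_j$ are finite and membership in $L$ is decidable. So the condition "for every $m$, level $m$ is non-empty" is $\Pi^0_1$.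

**Proof of Theorem 4(i), hardness.** Map $n$ to $(L_n,F_0,F_1)$. A decomposition of $L_n$ with $F_0\in L_1$ and $F_1\in L_2$ is non-trivial, because both components contain a non-empty word. Conversely, any non-trivial decomposition of $L_n$ has this form up to exchange, by Proposition 8, part 2. So the answer is "yes" iff $L_n$ has a non-trivial decomposition, that is, iff $n\notin A_0$. Hence the problem is $\Pi^0_1$-complete.

**Proof of Theorem 4(ii).** If $L=\emptyset$, which is decidable, then $\emptyset=\emptyset\sqcup\emptyset$ is a non-trivial decomposition. If $L\ne\emptyset$, both components of any decomposition are non-empty, so a decomposition is non-trivial iff each component contains a non-empty word. Hence a non-trivial decomposition exists iff *there are* non-empty words $u,v$ for which the condition in (i) holds. An existential quantifier in front of a $\Pi^0_1$ condition gives a $\Sigma^0_2$ condition. The $\Pi^0_1$-hardness is Theorem 1. $\blacksquare$
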